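# Dominating the complement of a minimum dominating set: a 38-vertex graph with $\gamma^{-1}>\alpha$, and the constant $3/2$

## 1. The guess $\gamma^{-1}\le\alpha$ on complete graphs, stars, paths and cycles

Take a graph, choose a smallest dominating set, and set it aside. How many of the other vertices are needed to dominate the graph a second time? The answer one would first guess is: never more than the independence number. Let us fix the words and see why the guess is attractive.

All graphs are finite and simple. A vertex $u$ dominates $v$ if $u=v$ or $uv$ is an edge. We write $N(v)$ for the set of neighbors of $v$, and $N(S)=\bigcup_{s\in S}N(s)$, $N[S]=S\cup N(S)$ for a set $S$ of vertices. A set $S$ dominates a set $F$ if $F\subseteq N[S]$.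

**Definition (domination and independence numbers).** A set $D\subseteq V(G)$ is dominating if every vertex outside $D$ has a neighbor in $D$. The domination number $\gamma(G)$ is the smallest size of a dominating set, and a dominating set of that size is called minimum. The independence number $\alpha(G)$ is the largest size of an independent set.

A maximal independent set $J$ is dominating, because a vertex outside $J$ without a neighbor in $J$ could be added to it. Hence $\gamma(G)\le\alpha(G)$ always.

**Definition (inverse domination number).** Let $G$ have no isolated vertex. Then $\gamma^{-1}(G)$ is the smallest size of a dominating set whose complement contains a minimum dominating set of $G$.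

So we look for a pair of disjoint dominating sets $D,D'$ with $|D|=\gamma(G)$, and make $D'$ as small as we can. We may choose $D$ as well, and the choice matters. Take the path on vertices $1,2,3,4,5$ in this order. One vertex does not dominate it, so $\gamma=2$, and both $\{2,4\}$ and $\{2,5\}$ are minimum dominating sets. If $D=\{2,4\}$, then $D'\subseteq\{1,3,5\}$; these three vertices are pairwise non-adjacent, so each must be in $D'$, and $|D'|=3$. If $D=\{2,5\}$, then $D'=\{1,4\}$ works: $1$ dominates $2$, and $4$ dominates $3$ and $5$. Hence $\gamma^{-1}=2$, while $\alpha=3$.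

That the definition makes sense is a result of Ore (1962). We shall need it in the following form.

**Lemma 1.** Let $G$ have no isolated vertex and let $D$ be a minimum dominating set. Then every $d\in D$ has a neighbor in $V(G)\setminus D$. In particular $V(G)\setminus D$ is dominating.

Proof. Suppose all neighbors of $d\in D$ lie in $D$. There is at least one, since $d$ is not isolated. Then $D\setminus\{d\}$ is still dominating: $d$ has a neighbor in it, and a vertex outside $D$ is not adjacent to $d$, so its neighbor in $D$ is a different one. This contradicts the minimality of $D$. $\square$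

The guess is the following conjecture of Kulli and Sigarkanti, formally posed by Domke, Dunbar and Markus (2004): every graph $G$ with no isolated vertex satisfies $\gamma^{-1}(G)\le\alpha(G)$. We test it.

- In the complete graph $K_n$ with $n\ge2$, any vertex dominates, so $\gamma=\gamma^{-1}=\alpha=1$.
- In the star $K_{1,n}$ with $n\ge2$, only the center dominates by itself, so $D$ is the center. The leaves are then pairwise non-adjacent and must all lie in $D'$. So $\gamma^{-1}=n=\alpha$, and the guess cannot be improved.
- In the cycle $C_5$ with vertices $1,\dots,5$, the sets $\{1,3\}$ and $\{2,4\}$ are both dominating and no single vertex is. So $\gamma=\gamma^{-1}=2=\alpha$.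
- In $C_6$, the sets $\{1,4\}$ and $\{2,5\}$ are both dominating and no single vertex is. So $\gamma=\gamma^{-1}=2<3=\alpha$.

The guess survives. It has also been proved for several families, including claw-free, bipartite, split, very well covered, chordal and cactus graphs.

## 2. A proof of the guess when some minimum dominating set is independent

Here is what a sensible person tries. Let $D$ be a minimum dominating set and let $J$ be a maximal independent set of $G-D$. Then $J$ dominates $V(G)\setminus D$ and has at most $\alpha$ vertices. It may leave some vertices of $D$ undominated, namely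
$$U=D\setminus N(J).$$
Repair this by adding, for each $u\in U$, a neighbor $n(u)\in V(G)\setminus D$, which exists by Lemma 1. The set
$$D'=J\cup\{n(u):u\in U\}\tag{1}$$
is disjoint from $D$ and dominating, and $|D'|\le|J|+|U|$. We would like to see $|J|+|U|\le\alpha$. No vertex of $U$ has a neighbor in $J$, so this follows at once if $U$ is independent.

**Lemma 2.** If $G$ has no isolated vertex and some minimum dominating set $D$ of $G$ is independent, then $\gamma^{-1}(G)\le\alpha(G)$.

Proof. With $J,U,D'$ as above, $U\subseteq D$ is independent, so $J\cup U$ is independent. Hence $|D'|\le|J|+|U|\le\alpha(G)$. $\square$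

If $D$ has edges, $U$ may have edges, and this is the exact point where the argument stops. From $U\ne\emptyset$ we can still say that $J\cup\{u\}$ is independent for one $u\in U$, so $|J|\le\alpha-1$. Also $J$ is not empty (by Lemma 1, $V(G)\setminus D\neq\emptyset$), and each vertex of $J$ has a neighbor in $D$, so $|U|\le\gamma-1$. This gives
$$\gamma^{-1}(G)\le\alpha(G)\quad\text{if }U=\emptyset,\qquad \gamma^{-1}(G)\le\alpha(G)+\gamma(G)-2\quad\text{if }U\ne\emptyset.\tag{2}$$
So the guess is true for $\gamma\le2$. (If $\gamma=1$, then $|U|\le\gamma-1$ says $U=\emptyset$.) For larger $\gamma$ the worst situation is that $D$ is a clique: then $U$ can contribute only one vertex to an independent set $J\cup\{u\}$, however large $U$ is.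

## 3. Clique $D$, cells, and what a counterexample must do

Suppose we try to build a graph that defeats the argument. Let $D=\{d_p\}$ be a clique, and let each vertex outside $D$ have exactly one neighbor in $D$. The vertices outside $D$ then fall into cells $V_p=N(d_p)\setminus D$, and a dominating set $D'$ disjoint from $D$ has two tasks: to dominate $V(G)\setminus D$, and to meet every cell.

To keep $\alpha$ small and $D'$ large, we want blocks $H_1,\dots,H_M$ outside $D$, with no edges between them, each of independence number $2$, but such that each costs three vertices of $D'$. If each block has two cells of its own, say of types $A$ and $B$, then two vertices might suffice: one $a$ from the first cell and one $b$ from the second, doing both tasks. So for every such pair $a,b$ we put into the block a witness $w$ adjacent to neither. Then two vertices that dominate the block cannot meet both of its cells.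

The witnesses need a neighbor in $D$ too. They cannot each time receive a cell private to their block. That would give three private labels per block, so $|D|\ge3M$, whereas $\alpha$ would be at most $2M+1+1$ if everything outside $D$ and the blocks is a clique. For $M\ge3$ we would get $|D|>\alpha\ge\gamma$, and $D$ would not be minimum. So all witnesses of all blocks share one cell $C$.

Finally, $D$ must be the only minimum dominating set, since we saw on the five-vertex path that another choice of $D$ can help. A last clique $K=\{z_p\}$, with one vertex $z_p$ in each cell, does this: dropping any $d_p$ from $D$ leaves $z_p$ to be dominated from $K$, at the cost of one extra vertex. The price is one more unit in $\alpha$.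

This plan works, and the guess is false.

**Theorem 3.** For every integer $M\ge2$ there is a connected graph $G_M$ on $12M+2$ vertices with
$$\gamma(G_M)=2M+1,\qquad\alpha(G_M)=2M+2,\qquad\gamma^{-1}(G_M)=3M.$$
So for every $M\ge3$ we have $\gamma^{-1}(G_M)-\alpha(G_M)=M-2\ge1$, and the conjecture fails.

For $M=3$ this is a connected graph on $38$ vertices with $\gamma=7$, $\alpha=8$ and $\gamma^{-1}=9$. On the other side, the loss in (2) can be halved.

**Theorem 4.** Every graph $G$ with no isolated vertex satisfies
$$\gamma^{-1}(G)\le\alpha(G)+\Big\lfloor\frac{\gamma(G)-1}2\Big\rfloor.$$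
If $\alpha(G)\ge2$, then $\gamma^{-1}(G)\le\lfloor\frac32\alpha(G)\rfloor-1$.

**Corollary 5.** Over graphs without isolated vertices, $\sup_G\gamma^{-1}(G)/\alpha(G)=3/2$, and the supremum is not attained. Moreover, for every integer $g\ge7$ the maximum of $\gamma^{-1}-\alpha$ over graphs without isolated vertices and with $\gamma=g$ lies between $\lfloor(g-5)/2\rfloor$ and $\lfloor(g-1)/2\rfloor$. In particular there are counterexamples for every $\gamma\ge7$.

## 4. The block: the complement of an 8-cycle with two long chords

A block $H$ has eight vertices: $a^0,a^1$, forming $A'$; $b^0,b^1$, forming $B'$; and the witnesses $w^{\varepsilon\eta}$ with $\varepsilon,\eta\in\{0,1\}$, forming $W$. The non-adjacent pairs in $H$ are exactly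
$$a^0a^1,\qquad b^0b^1,\qquad w^{\varepsilon\eta}a^\varepsilon,\qquad w^{\varepsilon\eta}b^\eta\qquad(\varepsilon,\eta\in\{0,1\}),$$
and all other pairs are adjacent. At the board, draw the non-edges: they form the 8-cycle
$$a^0,\;w^{00},\;b^0,\;w^{10},\;a^1,\;w^{11},\;b^1,\;w^{01},\;(a^0)$$
together with the two chords $a^0a^1$ and $b^0b^1$, which join opposite points of the cycle. Read off the lists of non-neighbors:

- $a^\varepsilon$ is non-adjacent to $a^{1-\varepsilon},\,w^{\varepsilon0},\,w^{\varepsilon1}$;
- $b^\eta$ is non-adjacent to $b^{1-\eta},\,w^{0\eta},\,w^{1\eta}$;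
- $w^{\varepsilon\eta}$ is non-adjacent to $a^\varepsilon,\,b^\eta$.

In particular every $a$ is adjacent to every $b$, and $W$ is a clique.

**Lemma 6.** The block $H$ has the following properties.

1. $\alpha(H)=2$.
2. If $F$ is one of $A'\cup B'$, $A'\cup W$, $B'\cup W$, then no single vertex of $H$ dominates $F$.
3. The pair $\{a^\varepsilon,b^\eta\}$ does not dominate $w^{\varepsilon\eta}$.

Proof. (1) The set $\{a^0,a^1\}$ is independent. Suppose three vertices were pairwise non-adjacent. At most one of them is a $w$, and they do not include both an $a$ and a $b$. So the triple is $\{a^0,a^1,w\}$ or $\{b^0,b^1,w\}$ for some $w\in W$. But $w$ is non-adjacent to only one $a$ and to only one $b$, a contradiction.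

(2) The vertex $a^\varepsilon$ fails to dominate $a^{1-\varepsilon}\in A'$ and $w^{\varepsilon0}\in W$, and each of the three sets $F$ contains $A'$ or $W$. The vertex $b^\eta$ fails to dominate $b^{1-\eta}\in B'$ and $w^{0\eta}\in W$, and each $F$ contains $B'$ or $W$. The vertex $w^{\varepsilon\eta}$ fails to dominate $a^\varepsilon\in A'$ and $b^\eta\in B'$, and each $F$ contains $A'$ or $B'$.

(3) The vertex $w^{\varepsilon\eta}$ differs from $a^\varepsilon$ and $b^\eta$ and is adjacent to neither. $\square$

## 5. Assembling $G_M$

Let $M\ge2$. Take disjoint blocks $H_1,\dots,H_M$, with vertices $a_i^\varepsilon,b_i^\eta,w_i^{\varepsilon\eta}$ and parts $A_i',B_i',W_i$, and no edges between different blocks. Let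
$$\Pi=\{A_1,\dots,A_M,B_1,\dots,B_M,C\}$$
be a set of $2M+1$ labels. Add two cliques $K=\{z_p:p\in\Pi\}$ and $D=\{d_p:p\in\Pi\}$, with no edges between $K$ and the blocks. The cells are
$$V_{A_i}=A_i'\cup\{z_{A_i}\},\qquad V_{B_i}=B_i'\cup\{z_{B_i}\},\qquad V_C=W_1\cup\dots\cup W_M\cup\{z_C\}.$$
They partition $V(G_M)\setminus D$. The vertex $d_p$ is adjacent to all of $V_p$ and to no other vertex outside $D$.

There are $8M+2(2M+1)=12M+2$ vertices. Each vertex outside $D$ has exactly one neighbor in $D$, and $D$ is a clique. So $D$ is dominating, $G_M$ is connected, and there is no isolated vertex. Three statements about neighborhoods will be used constantly: a vertex of $H_i$ in the cell $V_p$ has all its neighbors in $H_i\cup\{d_p\}$; the vertex $z_p$ has neighborhood $(K\setminus\{z_p\})\cup\{d_p\}$; and the vertex $d_p$ has neighborhood $(D\setminus\{d_p\})\cup V_p$.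

What does $K$ buy? Delete it and look at $(D\setminus\{d_{A_1}\})\cup\{b_1^0\}$. It is dominating: $b_1^0$ dominates $a_1^0$ and $a_1^1$, all other cells keep their $d_p$, and $d_{A_1}$ has neighbors in the clique $D$. It has the same size as $D$, so without $K$ the set $D$ is not the only dominating set of its size. With $K$ present, $z_{A_1}$ is undominated by this set.

## 6. The three parameters of $G_M$

We prove Theorem 3 in four steps.

**Step 1: $\alpha(G_M)=2M+2$.** The purpose is to count independent vertices part by part. An independent set has at most two vertices in each $H_i$ by Lemma 6(1), at most one in the clique $K$ and at most one in the clique $D$. So $\alpha(G_M)\le2M+2$. Conversely, consider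
$$\{a_i^0,a_i^1:1\le i\le M\}\cup\{z_{A_1},d_{B_1}\}.$$
The $a$'s are pairwise non-adjacent. The vertex $z_{A_1}$ has no neighbors in blocks. The neighbors of $d_{B_1}$ outside $D$ are $b_1^0,b_1^1,z_{B_1}$. So the set is independent, of size $2M+2$.

**Step 2: a dominating set $D'$ with $D'\cap D=\emptyset$ has at least $3M$ vertices.** This is the heart of the construction: each block costs three, either inside the block or with the help of a vertex of $K$.

Put $S_i=D'\cap H_i$ and $S^*=D'\cap K$. Vertices of $H_i$ have neighbors only in $H_i\cup D$ and $D'$ avoids $D$, so $S_i$ dominates $H_i$. By Lemma 6(2), with $F=A_i'\cup B_i'$, we have $|S_i|\ge2$. Furthermore each $d_p$ is outside $D'$ and has a neighbor in $D'$, which is not in $D$ and hence is in $V_p$. So $D'\cap V_p\ne\emptyset$ for all $p\in\Pi$.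

Let $I=\{i:|S_i|=2\}$ and let $i\in I$. If $S_i$ met both $A_i'$ and $B_i'$, then $S_i=\{a_i^\varepsilon,b_i^\eta\}$ for some $\varepsilon,\eta$, and by Lemma 6(3) it would not dominate $w_i^{\varepsilon\eta}$. So $S_i$ misses $A_i'$ or $B_i'$. Since $D'$ meets $V_{A_i}=A_i'\cup\{z_{A_i}\}$ and $V_{B_i}=B_i'\cup\{z_{B_i}\}$, we get $z_{A_i}\in S^*$ or $z_{B_i}\in S^*$. For distinct $i$ these are distinct vertices, so $|S^*|\ge|I|$. Therefore
$$|D'|=\sum_i|S_i|+|S^*|\ge2|I|+3(M-|I|)+|I|=3M.$$

**Step 3: $D$ is the unique minimum dominating set, so $\gamma(G_M)=2M+1$.** Without this step, Step 2 would say nothing about $\gamma^{-1}$. Since $D$ is dominating with $|D|=2M+1$, it suffices to show that every dominating set $X$ with $X\not\supseteq D$ has $|X|\ge2M+2$. (A minimum dominating set then contains $D$, and so equals $D$.)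

Let $P=\{p\in\Pi:d_p\notin X\}$, which is not empty, and $Y=X\setminus D$. Then
$$|X|=(2M+1-|P|)+|Y|,\tag{3}$$
so we must show that $Y$ has more elements than $P$.

Suppose first that $P=\Pi$. Then $X$ is disjoint from $D$, and Step 2 gives $|X|\ge3M\ge2M+2$, because $M\ge2$.

Now suppose $\emptyset\ne P\subsetneq\Pi$. For $p\in P$, the only neighbor in $D$ of a vertex of $V_p$ is $d_p\notin X$, so all of $V_p$ must be dominated by $Y$. Two consequences follow. Choose any $p\in P$: the vertex $z_p$ is dominated by $Y$, and outside $D$ its neighbors all lie in $K$, so $|Y\cap K|\ge1$. And the vertices of $H_i$ lying in cells $V_p$ with $p\in P$ must be dominated by $Y\cap H_i$. Let $t_i=|P\cap\{A_i,B_i\}|$.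

If $C\notin P$, then $|P|=\sum_it_i$. We claim $|Y\cap H_i|\ge t_i$. For $t_i=0$ there is nothing to show. For $t_i=1$, the set $Y\cap H_i$ dominates $A_i'$ or $B_i'$, so it is not empty. For $t_i=2$ it dominates $A_i'\cup B_i'$, and Lemma 6(2) says that one vertex is not enough. Adding the vertex in $K$, we get $|Y|\ge\sum_it_i+1=|P|+1$.

If $C\in P$, then $|P|=\sum_it_i+1$, and $Y\cap H_i$ must dominate $W_i$ for every $i$.

- For $t_i=0$ this gives $|Y\cap H_i|\ge1=t_i+1$.
- For $t_i=1$, the set $Y\cap H_i$ dominates $A_i'\cup W_i$ or $B_i'\cup W_i$, so by Lemma 6(2) $|Y\cap H_i|\ge2=t_i+1$.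
- For $t_i=2$, it dominates $A_i'\cup B_i'$, so $|Y\cap H_i|\ge2=t_i$.

Since $C\in P\ne\Pi$, some $A_i$ or $B_i$ is not in $P$, so $t_i\le1$ for at least one $i$. Hence $\sum_i|Y\cap H_i|\ge\sum_it_i+1$, and with the vertex in $K$ we get $|Y|\ge\sum_it_i+2=|P|+1$.

In both cases $|Y|\ge|P|+1$, and (3) gives $|X|\ge2M+2$.

**Step 4: $\gamma^{-1}(G_M)=3M$.** By Step 3, a dominating set whose complement contains a minimum dominating set is the same as a dominating set disjoint from $D$. So $\gamma^{-1}(G_M)\ge3M$ by Step 2. It remains to exhibit one such set of size $3M$:
$$D'=\{z_{A_1},b_1^0,b_1^1\}\cup\{a_i^0,b_i^0,w_i^{00}:2\le i\le M\}.$$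
It has $3M$ vertices, none in $D$. We check that it dominates everything.

- In $H_1$: both $a_1^0$ and $a_1^1$ are adjacent to $b_1^0$; the vertex $w_1^{\varepsilon\eta}$ is adjacent to $b_1^{1-\eta}$; and $b_1^0,b_1^1\in D'$.
- In $H_i$ with $i\ge2$: $a_i^1$ is adjacent to $b_i^0$, $b_i^1$ is adjacent to $a_i^0$, and every vertex of the clique $W_i$ is equal or adjacent to $w_i^{00}$.
- The clique $K$ is dominated by $z_{A_1}$.
- Each cell is met, so each $d_p$ is dominated: $V_{A_1}$ by $z_{A_1}$, $V_{B_1}$ by $b_1^0$, $V_{A_i}$ and $V_{B_i}$ for $i\ge2$ by $a_i^0$ and $b_i^0$, and $V_C$ by $w_2^{00}$, which exists since $M\ge2$.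

This proves Theorem 3. $\blacksquare$

One can now see the first approach fail on $G_M$ itself. A maximal independent set $J$ of $G_M-D$ has one vertex in $K$ and two in each block, since every vertex of a block has a non-neighbor there and $\alpha(H_i)=2$; so $|J|=2M+1$. An $a$ and a $b$ of one block are adjacent, so in each block $J$ misses $A_i'$ or $B_i'$. The single $z_p\in J$ repairs at most one of these $M$ missed cells. Hence $|U|\ge M-1$, and $|J|+|U|\ge3M$ for every choice of $J$.

## 7. The bound $\alpha+\lfloor(\gamma-1)/2\rfloor$

Return to an arbitrary graph $G$ without isolated vertices and to the set $D'$ in (1). The loss came from $U$, so we should choose $J$ in such a way that $U$ is small, about half of $D$. The plan is to grow $J$ from an independent set $T$ built greedily, where each new vertex sees only vertices of $D$ that have not been seen before. If many vertices of $D$ are still unseen when this stops, then $T$ can replace most of them in $D$; since $D$ is minimum, that cannot be a gain. The few vertices that this replacement leaves undominated are handled by an independent set $Q\subseteq D$, which costs something in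 the comparison but can be used to enlarge $J$.

Let $D$ be any minimum dominating set, $\gamma=|D|$, $B=V(G)\setminus D$, and for $d\in D$ let $n(d)\in B$ be a neighbor of $d$, which exists by Lemma 1. Write $\alpha=\alpha(G)$.

**Step 1: the greedy independent set $T$.** We want an independent $T\subseteq B$ that sees at least $|T|$ vertices of $D$ and cannot be enlarged in the following way. Start with $T=\emptyset$. At each moment let $R=D\setminus N(T)$ be the set of unseen vertices. While there is a vertex $x\in B\setminus N[T]$ with $N(x)\cap D\subseteq R$, add $x$ to $T$. The set $T$ stays independent because $x\notin N[T]$. As $D$ is dominating, $N(x)\cap D\neq\emptyset$, so each addition removes at least one vertex from $R$. Initially $|R|=\gamma$. So the process stops, and at the end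
$$|T|\le\gamma-|R|,\tag{4}$$
and every $x\in B$ with $N(x)\cap D\subseteq R$ lies in $N[T]$. From now on $T$ and $R$ denote the final sets.

**Step 2: a bound on $|R|$.** Here we use that $D$ is minimum, by comparing it with another dominating set. Let $R_1$ be the set of vertices of $R$ with no neighbor in $D\setminus R$, and let $Q$ be a maximal independent set of $G[R_1]$ (so $Q=\emptyset$ if $R_1=\emptyset$). We claim that $(D\setminus R)\cup T\cup Q$ is dominating.

- A vertex $x\in B$ has a neighbor in $D\setminus R$, or else $N(x)\cap D\subseteq R$ and $x\in N[T]$ by Step 1.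
- A vertex of $R\setminus R_1$ has a neighbor in $D\setminus R$ by definition of $R_1$.
- A vertex of $R_1$ is in $Q$ or has a neighbor in $Q$, by maximality of $Q$.

Hence $\gamma\le(\gamma-|R|)+|T|+|Q|$, that is, $|R|\le|T|+|Q|$. With (4) this gives $|R|\le\gamma-|R|+|Q|$, so
$$2|R|\le\gamma+|Q|.\tag{5}$$

**Step 3: the set $D'$.** Now we run the first approach with a $J$ that contains $T$. Let $J\supseteq T$ be a maximal independent set of $G[B]$, let $U=D\setminus N(J)$ and $D'=J\cup\{n(u):u\in U\}\subseteq B$. Then $J$ dominates $B$ by maximality and $D\setminus U$ by definition of $U$, and the vertices $n(u)$ dominate $U$. So $D'$ is a dominating set whose complement contains $D$, and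
$$\gamma^{-1}(G)\le|D'|\le|J|+|U|.\tag{6}$$
Since $N(J)\supseteq N(T)$, we have $U\subseteq R$.

**Step 4: estimating $|J|+|U|$.** We trade the vertices of $Q$ that lie in $U$ against room in $J$. If $U=\emptyset$, then $|D'|\le|J|\le\alpha$ and we are done, since $\gamma\ge1$. Let $U\ne\emptyset$ and $Q'=Q\cap U$. The vertices of $Q\setminus Q'$ lie in $R$ but not in $U$, so $|Q|-|Q'|\le|R|-|U|$, that is,
$$|U|\le|R|-|Q|+|Q'|.\tag{7}$$

Suppose $Q'\ne\emptyset$. Then $Q'$ is independent, being a subset of $Q$, and has no neighbor in $J$, being a subset of $U$. So $J\cup Q'$ is independent and $|J|\le\alpha-|Q'|$. By (6), (7) and (5), and since $|Q|\ge|Q'|\ge1$,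
$$|D'|\le\alpha-|Q'|+|R|-|Q|+|Q'|=\alpha+|R|-|Q|\le\alpha+\frac{\gamma-|Q|}2\le\alpha+\frac{\gamma-1}2.$$

Suppose $Q'=\emptyset$. For one vertex $u\in U$ the set $J\cup\{u\}$ is independent, so $|J|\le\alpha-1$. By (6), (7) and (5),
$$|D'|\le\alpha-1+|R|-|Q|\le\alpha-1+\frac{\gamma-|Q|}2\le\alpha-1+\frac\gamma2<\alpha+\frac{\gamma-1}2.$$

As $|D'|$ is an integer, $\gamma^{-1}(G)\le\alpha+\lfloor(\gamma-1)/2\rfloor$ in all cases. This is the first half of Theorem 4.

Let us watch the procedure on $G_3$, where $\gamma=7$ and $\alpha=8$. Add $a_1^0$ to $T$ (this sees $d_{A_1}$), then $w_1^{00}$, which is not adjacent to $a_1^0$ and sees $d_C$, then $a_2^0$ and $a_3^0$, then $z_{B_1}$. Now $|T|=5$ and $R=\{d_{B_2},d_{B_3}\}$. The vertices of $B$ whose neighbor in $D$ is in $R$ are $b_2^0,b_2^1$, adjacent to $a_2^0$; $b_3^0,b_3^1$, adjacent to $a_3^0$; and $z_{B_2},z_{B_3}$, adjacent to $z_{B_1}$. So the process has stopped. Since $D$ is a clique and $D\setminus R\ne\emptyset$, we have $R_1=Q=\emptyset$, and (5) reads $4\le7$. The extension $J=T\cup\{a_2^1,a_3^1\}$ is maximal in $G[B]$, $U=R$, and $|J|+|U|=7+2=9$. By Theorem 3 this is $\gamma^{-1}(G_3)$.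

## 8. From $\gamma$ to $\alpha$, and the constant $3/2$

**Step 5: the bound $\lfloor\frac32\alpha\rfloor-1$ for $\alpha\ge2$.** We use $\gamma\le\alpha$. Inserting $\gamma=\alpha$ into the first half would give $\alpha+\lfloor(\alpha-1)/2\rfloor$, which for odd $\alpha$ is too large by one; so the case $\gamma=\alpha$ gets its own argument, which we already have.

If $\gamma\le\alpha-1$, then the first half of Theorem 4 gives
$$\gamma^{-1}(G)\le\alpha+\Big\lfloor\frac{\alpha-2}2\Big\rfloor=\alpha+\Big\lfloor\frac\alpha2\Big\rfloor-1=\Big\lfloor\frac32\alpha\Big\rfloor-1.$$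

If $\gamma=\alpha$, take a maximum independent set $D$. It is dominating, as a maximal independent set, and has $\alpha=\gamma$ elements. So it is an independent minimum dominating set, and Lemma 2 gives $\gamma^{-1}(G)\le\alpha$. Since $\alpha\ge2$, we have $\lfloor\alpha/2\rfloor\ge1$, so $\alpha\le\lfloor\frac32\alpha\rfloor-1$. This completes the proof of Theorem 4. $\blacksquare$

The bound $\frac32\alpha-1$ for non-complete graphs was, to my knowledge, first proved by Krop, McDonald and Puleo in *Upper bounds for inverse domination in graphs*. The proof above does not depend on that paper.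

Now we prove Corollary 5.

**Step 6: the supremum is $3/2$ and is not attained.** We bound the ratio for each graph and then let $M$ grow. If $\alpha(G)=1$, then $G$ is complete, with at least two vertices since it has no isolated vertex, and $\gamma^{-1}/\alpha=1$. If $\alpha(G)\ge2$, Theorem 4 gives
$$\frac{\gamma^{-1}(G)}{\alpha(G)}\le\frac32-\frac1{\alpha(G)}<\frac32.$$
So every ratio is below $3/2$. By Theorem 3,
$$\frac{\gamma^{-1}(G_M)}{\alpha(G_M)}=\frac{3M}{2M+2}\to\frac32\qquad(M\to\infty).$$
Thus $3/2$ is the supremum. In other words, the least $c$ with $\gamma^{-1}\le c\,\alpha$ for all graphs without isolated vertices is $c=3/2$.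

**Step 7: the difference for given $\gamma=g\ge7$.** We need a graph for each $g$, odd or even. The upper bound $\lfloor(g-1)/2\rfloor$ is Theorem 4. For the lower bound, let first $g=2M+1$ with $M\ge3$. The graph $G_M$ has $\gamma=g$ and
$$\gamma^{-1}(G_M)-\alpha(G_M)=M-2=\Big\lfloor\frac{g-5}2\Big\rfloor.$$

Let now $g=2M+2$ with $M\ge3$, and take the disjoint union of $G_M$ and $K_2$. All three parameters are additive over disjoint unions. For $\alpha$ and $\gamma$, a set is independent (dominating) in the union if and only if its trace on each part is. Therefore the minimum dominating sets of the union are exactly the unions of minimum dominating sets of the parts, and a pair $D,D'$ as in the definition of $\gamma^{-1}$ splits into such pairs on the parts; conversely, such pairs on the parts combine. So $\gamma^{-1}$ is additive too. Each parameter equals $1$ for $K_2$. Hence the union has $\gamma=2M+2=g$, has no isolated vertex, and the difference $\gamma^{-1}-\alpha$ is again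
$$M-2=\Big\lfloor\frac{2M-3}2\Big\rfloor=\Big\lfloor\frac{g-5}2\Big\rfloor.$$
For $g\ge7$ this is at least $1$, so there are counterexamples to the conjecture for every $\gamma\ge7$. $\blacksquare$
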